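
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Failure of the weak fixed point property\\ without isometric copies of $L_1[0,1]$}


\begin{abstract}
A Banach space that contains $L_1[0,1]$ isometrically fails the weak fixed point property for nonexpansive mappings. We show that the converse is false, even for function Banach lattices: for every $\varepsilon\in(0,1)$ there is a lattice norm on $L_1$, within a factor $1+\varepsilon$ of the usual one, that fails the weak fixed point property and admits no isometric copy of the two-dimensional space $\ell_1^2$. We also construct a strictly convex norm on the hyperplane of mean-zero functions in $L_1$, again within a factor $1+\varepsilon$ of the $L_1$ norm, that fails the weak fixed point property. Both constructions compose a fixed-point-free isometry with a smoothing operator. The smoothing is too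 weak to create a fixed point but strong enough to leave room for a change of norm.
\end{abstract}

\section{The question and the results}

Let $C$ be a subset of a Banach space $(X,\|\cdot\|)$. A mapping $T:C\to C$ is \emph{nonexpansive} if $\|Tx-Ty\|\le\|x-y\|$ for all $x,y\in C$. The space $X$ has the \emph{weak fixed point property} (w-FPP) if every nonexpansive self-mapping of a nonempty convex weakly compact subset of $X$ has a fixed point. We say that $X$ \emph{contains $L_1[0,1]$ isometrically} if there is a linear isometry from $(L_1[0,1],\|\cdot\|_1)$ into $X$; the same terminology is used for other spaces.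

Alspach \cite{Alspach} found a weakly compact convex subset of $L_1[0,1]$ with a fixed-point-free nonexpansive self-mapping, so every space containing $L_1[0,1]$ isometrically fails the w-FPP. Is this the only obstruction?

There is a class of lattices in which it is. Let $(\Omega,\Sigma,\mu)$ be a $\sigma$-finite measure space and $p:\Omega\to[1,\infty)$ measurable. The variable Lebesgue space $L^{p(\cdot)}(\Omega)$ consists of the measurable $f$ with $\int_\Omega|f(t)/\lambda|^{p(t)}\,d\mu(t)<\infty$ for some $\lambda>0$, and carries the Luxemburg norm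
\[
\|f\|_{p(\cdot)}=\inf\Big\{\lambda>0:\int_\Omega\Big|\frac{f(t)}{\lambda}\Big|^{p(t)}d\mu(t)\le1\Big\}.
\]
It is known that, for all such $\Omega$ and $p$, the space $L^{p(\cdot)}(\Omega)$ has the w-FPP if and only if it does not contain $L_1[0,1]$ isometrically. The question posed in \cite{Slides} is whether this equivalence holds for every Banach space, or at least for every function Banach lattice. Here a \emph{function Banach lattice} is a Banach space $X$ of (classes of) real measurable functions on a $\sigma$-finite measure space, with the pointwise a.e.\ order, such that $g\in X$ and $|f|\le|g|$ a.e., with $f$ measurable, imply $f\in X$ and $\|f\|\le\|g\|$.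

The variable Lebesgue spaces suggest the answer yes. On the other hand, a failure of the w-FPP only requires inequalities on one weakly compact set, while an isometric copy of $L_1[0,1]$ requires exact equalities on a whole subspace. The second consideration wins: the answer is no in both cases.

From now on $\Omega=\{0,1\}^{\mathbb N\times\mathbb N}$ with $\mathbb N=\{1,2,\dots\}$, and $m$ is the fair coin measure on $\Omega$. Enumerating $\mathbb N\times\mathbb N$ and using binary expansions, we see that the probability space $(\Omega,m)$ is isomorphic mod $0$ to $[0,1]$ with Lebesgue measure.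

\begin{theorem}\label{thm:lattice}
For every $\varepsilon\in(0,1)$ there is a norm $\|\cdot\|_X$ on $L_1(\Omega,m)$ such that:
\begin{enumerate}
\item[(1)] $\|k\|_1\le\|k\|_X\le(1+\varepsilon)\|k\|_1$ for all $k$, and $X=(L_1(\Omega,m),\|\cdot\|_X)$ is a function Banach lattice;
\item[(2)] $X$ contains no isometric copy of $\ell_1^2$; in particular it does not contain $L_1[0,1]$ isometrically;
\item[(3)] $X$ fails the w-FPP.
\end{enumerate}
\end{theorem}

Recall that a norm is \emph{strictly convex} if $\|x+y\|=\|x\|+\|y\|$ with $x,y\ne0$ implies $y=rx$ for some $r>0$. A strictly convex space contains no isometric copy of $\ell_1^2$.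

\begin{theorem}\label{thm:sc}
For every $\varepsilon\in(0,1)$ the hyperplane $L_1^0=\{h\in L_1(\Omega,m):\int h\,dm=0\}$ has a strictly convex norm $p$ with
\[
(1+\varepsilon)^{-1}\|h\|_1\le p(h)\le\|h\|_1\qquad(h\in L_1^0)
\]
such that $(L_1^0,p)$ fails the w-FPP. Consequently $L_1[0,1]$ has an equivalent strictly convex norm that fails the w-FPP.
\end{theorem}

Thus a space without the w-FPP need not contain $L_1[0,1]$ isometrically. If it is a lattice, it need not even contain $\ell_1^2$; if it is just a Banach space, all its subspaces may be strictly convex. In the proposed equivalence only the implication from the w-FPP to the absence of $L_1[0,1]$ is always true.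

\medskip
\noindent\textbf{The idea.}
Let $T$ be a fixed-point-free self-mapping of a weakly compact convex set $C\subset L_1$ that preserves $\|\cdot\|_1$-distances. By itself this says nothing about other norms. Now let $A$ be a linear contraction of $L_1$ with $A(C)\subset C$, and suppose that $TA$ still has no fixed point. Then $TA$ is nonexpansive for every norm $N$ with $\|Ah\|_1\le N(h)\le\|h\|_1$, because
\[
N(TAf-TAf')\le\|TAf-TAf'\|_1=\|A(f-f')\|_1\le N(f-f').
\]
Similarly, $AT$ is nonexpansive for every norm $N$ with $N(Ak)\le\|k\|_1\le N(k)$. The task is to find an $A$ that is close to the identity, mixes enough to allow a good $N$, and does not create a fixed point. Section~\ref{sec:T} constructs $T$ and Section~\ref{sec:A} constructs $A$; Sections~\ref{sec:lattice} and~\ref{sec:sc} choose the two norms.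

\section{A fixed-point-free isometry}\label{sec:T}

The set $\Omega$ is a compact metrizable group under coordinatewise addition mod $2$, and $m$ is its Haar measure: the coordinates $s_{il}$ of $s\in\Omega$ are independent fair bits. Write $L_1=L_1(\Omega,m)$ and $\int f=\int f\,dm$. We always use finite-valued Borel representatives of classes of functions, nonnegative everywhere if the class is nonnegative.

Think of $s$ as a sequence of rows. The first row encodes a number, and $\sigma$ deletes it:
\[
\theta(s)=\sum_{l}2^{-l}s_{1l},\qquad(\sigma s)_{il}=s_{i+1,l}.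
\]
Then $\sigma$ preserves $m$, $\theta$ is uniformly distributed on $[0,1]$, and $\theta$ and $\sigma$ are independent. Let
\[
C=\Big\{f\in L_1:0\le f\le1\text{ a.e.},\ \int f=\tfrac12\Big\},\qquad
Tf(s)=\begin{cases}1&\text{if }\theta(s)\le f(\sigma s),\\0&\text{otherwise.}\end{cases}
\]
So $Tf$ replaces the value $f(\sigma s)\in[0,1]$ by a coin toss with that success probability, using the fresh row as the source of randomness. Since $\sigma$ preserves $m$, the class of $Tf$ depends only on the class of $f$. The set $C$ is convex. It is bounded and closed in $L_2(m)$, hence weakly compact there, and the inclusion $L_2\to L_1$ is weak-to-weak continuous; so $C$ is weakly compact in $L_1$.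

For $f,f'\in C$ and $\varphi\in L_\infty$, integrating first over the value of $\theta$ gives
\begin{equation}\label{eq:T}
\int(Tf)\,(\varphi\circ\sigma)=\int f\varphi,\qquad
\|Tf-Tf'\|_1=\int|f-f'|=\|f-f'\|_1 .
\end{equation}
For the second identity, note that $|Tf-Tf'|(s)=1$ exactly when $\theta(s)$ lies between $f(\sigma s)$ and $f'(\sigma s)$, up to endpoints. With $\varphi=1$ the first identity shows $T(C)\subset C$.

For finite $F\subset\mathbb N\times\mathbb N$ let $w_F(s)=\prod_{(i,l)\in F}(-1)^{s_{il}}$. These Walsh functions form an orthonormal basis of $L_2(m)$. Put $\hat g(F)=\int g\,w_F$ and $F^+=\{(i+1,l):(i,l)\in F\}$, so that $w_F\circ\sigma=w_{F^+}$.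

\begin{proposition}\label{prop:T}
$T$ has no fixed point in $C$. Consequently a Banach space that contains $L_1[0,1]$ isometrically fails the w-FPP.
\end{proposition}

\begin{proof}
Let $g=Tg\in C$. By \eqref{eq:T} with $\varphi=w_F$,
\[
\hat g(F^+)=\int(Tg)\,(w_F\circ\sigma)=\int g\,w_F=\hat g(F).
\]
If $F\ne\emptyset$, then $F,F^+,F^{++},\dots$ are distinct sets on which $\hat g$ takes the same value. By Bessel's inequality $\hat g$ tends to $0$ along this sequence, so $\hat g(F)=0$. Hence $g=\hat g(\emptyset)=\frac12$ a.e., which is impossible because $g=Tg$ takes only the values $0$ and $1$.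

If $J:L_1\to X$ is a linear isometry, then $J(C)$ is convex and weakly compact, and $JTJ^{-1}$ is a nonexpansive self-mapping of $J(C)$ without fixed points. Finally, $L_1$ is isometric to $L_1[0,1]$.
\end{proof}

\section{Smoothing by small random shifts}\label{sec:A}

The proof of Proposition~\ref{prop:T} moves Fourier coefficients from $F$ to $F^+$, one row further away. It will survive an operator that multiplies each coefficient by a positive factor, provided the factors tend to $1$ quickly as the rows recede. Such an operator is averaging over random shifts $s\mapsto s+\xi$, where $\xi$ rarely disturbs the far rows.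

\subsection*{The group of shifts}
Let $\Gamma\subset\Omega$ be the countable subgroup of elements with finite support. Note that $-g=g$ for $g\in\Gamma$, and that translations preserve $m$. We use two facts about the action of $\Gamma$ by translations.

\begin{itemize}
\item \emph{Zero--one law.} A $\Gamma$-invariant Borel set $E$ has measure $0$ or $1$, and a $\Gamma$-invariant Borel function is a.e.\ constant. Indeed, changing finitely many coordinates of a point does not affect its membership in $E$, so $E$ is a tail event and Kolmogorov's law applies. For a function, apply this to its sublevel sets.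
\item \emph{Saturation.} If $m(E)>0$, then $\bigcup_{g\in\Gamma}(E+g)$ has measure $1$, by the zero--one law. In other words, almost every $\Gamma$-orbit meets $E$.
\end{itemize}

\subsection*{The operator}
Fix $\eta\in(0,\frac12)$ and put $\delta_{il}=\eta2^{-i-l}$, so that $0<\delta_{il}<\frac12$ and $\sum\delta_{il}=\eta$. Let $\xi_{il}$ be independent with $P(\xi_{il}=1)=\delta_{il}=1-P(\xi_{il}=0)$. By the Borel--Cantelli lemma $\xi\in\Gamma$ almost surely. Let $\nu(g)=P(\xi=g)$ for $g\in\Gamma$. Then $\sum_{g\in\Gamma}\nu(g)=1$, each $\nu(g)$ is positive because $\prod(1-\delta_{il})>0$, and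
\begin{equation}\label{eq:c}
c:=\nu(0)=\prod_{i,l}(1-\delta_{il})\ge1-\eta .
\end{equation}
Define
\[
Af(s)=\sum_{g\in\Gamma}\nu(g)f(s+g)\qquad(f\in L_1).
\]
The series converges in $L_1$ and absolutely a.e. Since translations preserve $m$, the operator $A$ is a positive linear contraction of $L_1$ with $A1=1$ and $\int Af=\int f$; in particular $A(C)\subset C$. Moreover $\int(Af)\varphi=\int f\,A\varphi$ for $f\in L_1$, $\varphi\in L_\infty$ (as $-g=g$), and $Au\ge cu$ for $u\ge0$. Finally $w_F(s+g)=w_F(s)w_F(g)$, so taking the expectation of $w_F(\xi)$ gives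
\[
Aw_F=\alpha(F)w_F,\qquad\alpha(F)=\prod_{(i,l)\in F}(1-2\delta_{il})>0 .
\]

\begin{lemma}\label{lem:nofix}
There is no $g\in C$ with $g=TAg$.
\end{lemma}

\begin{proof}
Let $g=TAg$. By \eqref{eq:T}, applied to $Ag\in C$, and the symmetry of $A$,
\[
\hat g(F^+)=\int T(Ag)\,(w_F\circ\sigma)=\int(Ag)\,w_F=\int g\,Aw_F=\alpha(F)\,\hat g(F).
\]
Let $F^{+n}$ denote the $n$-fold shift of $F$. Then $\hat g(F^{+n})=\prod_{j<n}\alpha(F^{+j})\cdot\hat g(F)$, and
\[
\prod_{j\ge0}\alpha(F^{+j})=\prod_{(i,l)\in F}\ \prod_{j\ge0}(1-2\delta_{i+j,l})>0,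
\]
because $\delta_{il}<\frac12$ and $\sum\delta_{il}<\infty$. If $F\ne\emptyset$, the sets $F^{+n}$ are distinct, so $\hat g(F^{+n})\to0$ by Bessel's inequality, and therefore $\hat g(F)=0$. Again $g=\frac12$ a.e., although $g=T(Ag)$ takes only the values $0$ and $1$.
\end{proof}

\begin{remark}
Smoothing can be overdone. If all $\delta_{il}$ were $\frac12$, the average over $\xi$ would be $Af=\int f$, and the indicator of $\{\theta\le\frac12\}$ would be a fixed point of $TA$ in $C$.
\end{remark}

\subsection*{Admissible norms}
Equivalent norms define the same weakly compact sets, so to disprove the w-FPP for an equivalent norm it suffices to check that $AT$ or $TA$ is nonexpansive.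

\begin{proposition}\label{prop:transfer}
\begin{enumerate}
\item[(a)] Let $N$ be a norm on $L_1$, equivalent to $\|\cdot\|_1$, with $N(Ak)\le\|k\|_1\le N(k)$ for all $k\in L_1$. Then $(L_1,N)$ fails the w-FPP.
\item[(b)] Let $N$ be a norm on $L_1^0$, equivalent to $\|\cdot\|_1$, with $\|Ah\|_1\le N(h)\le\|h\|_1$ for all $h\in L_1^0$. Then $(L_1^0,N)$ fails the w-FPP.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The map $AT:C\to C$ is nonexpansive for $N$:
\[
N(ATx-ATy)\le\|Tx-Ty\|_1=\|x-y\|_1\le N(x-y).
\]
If $x=ATx$, then $g=Tx\in C$ satisfies $TAg=Tx=g$, contrary to Lemma~\ref{lem:nofix}.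

(b) Let $C_0=C-\frac12$, a weakly compact convex subset of $L_1^0$, and $Rf=TA(f+\frac12)-\frac12$, a self-mapping of $C_0$. For $f,f'\in C_0$,
\[
N(Rf-Rf')\le\|Rf-Rf'\|_1=\|A(f-f')\|_1\le N(f-f').
\]
A fixed point $f$ of $R$ would give $g=f+\frac12\in C$ with $g=TAg$, contrary to Lemma~\ref{lem:nofix}.
\end{proof}

For lattice norms on $L_1$ the analogue of (b) is of no use. If a lattice norm $N$ on $L_1$ satisfies $\|Ak\|_1\le N(k)\le\|k\|_1$ for all $k$, then $\|k\|_1=\|A|k|\|_1\le N(|k|)=N(k)\le\|k\|_1$, and nothing has changed. The lattice norm of Section~\ref{sec:lattice} will therefore be larger than $\|\cdot\|_1$, as in (a); the strictly convex norm of Section~\ref{sec:sc} will be smaller, as in (b).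

\section{The lattice norm}\label{sec:lattice}

In this section $\eta=\varepsilon/(1+\varepsilon)<\frac12$, so that $c^{-1}\le1+\varepsilon$ by \eqref{eq:c}.

\subsection*{The cost of covering}
We need a lattice norm $N$ with $N(Ak)\le\|k\|_1$ for all $k$. If $u\ge0$ and $|k|\le Au$, such a norm must satisfy $N(k)\le N(Au)\le\|u\|_1$. We therefore take the largest value that this allows and put
\[
|k|_A=\inf\{\|u\|_1:0\le u\in L_1,\ |k|\le Au\ \text{a.e.}\}\qquad(k\in L_1),
\]
the least mass which, after smoothing, covers $|k|$. We call a function $u\ge0$ in $L_1$ with $|k|\le Au$ a.e.\ \emph{admissible} for $k$.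

\begin{example}\label{ex:two}
Replace $\Omega$ by two points with counting measure and $A$ by $A(u_1,u_2)=((1-\delta)u_1+\delta u_2,\ \delta u_1+(1-\delta)u_2)$, where $0<\delta<\frac12$. For $x,y\ge0$ we claim
\[
|(x,y)|_A=\max\Big\{x+y,\ \frac{x}{1-\delta},\ \frac{y}{1-\delta}\Big\}.
\]
If $Au\ge(x,y)$, adding the coordinates gives $u_1+u_2\ge x+y$. Also $(1-\delta)(u_1+u_2)\ge(1-\delta)u_1+\delta u_2\ge x$, and likewise for $y$. This is the lower bound. If $\delta x\le(1-\delta)y$ and $\delta y\le(1-\delta)x$, the vector
\[
A^{-1}(x,y)=\frac{1}{1-2\delta}\big((1-\delta)x-\delta y,\ (1-\delta)y-\delta x\big)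
\]
is nonnegative and has mass $x+y$. If $\delta x>(1-\delta)y$, then $u=(\frac{x}{1-\delta},0)$ is admissible, since $Au=(x,\frac{\delta x}{1-\delta})$; the remaining case is obtained by exchanging the coordinates.

In particular
\[
|(1,0)|_A+|(0,1)|_A=\frac{2}{1-\delta}>2=|(1,1)|_A .
\]
Covering one point spills mass onto the other. Alone, this spill is wasted; when both points are to be covered, each uses the spill of the other.
\end{example}

On $\Omega$ the same effect must be shown for any two nonzero disjointly supported functions. First we record the elementary properties.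

\begin{lemma}\label{lem:norm}
$|\cdot|_A$ is a norm on $L_1$, $|k|_A\le|k'|_A$ whenever $|k|\le|k'|$ a.e., and
\begin{equation}\label{eq:eq}
\|k\|_1\le|k|_A\le c^{-1}\|k\|_1\le(1+\varepsilon)\|k\|_1 .
\end{equation}
\end{lemma}

\begin{proof}
Homogeneity and monotonicity are immediate. If $|k|\le Au$ and $|k'|\le Au'$, then $|k+k'|\le A(u+u')$; this gives subadditivity. If $|k|\le Au$, then $\|k\|_1\le\int Au=\|u\|_1$. Finally $c^{-1}|k|$ is admissible for $k$ because $A|k|\ge c|k|$.
\end{proof}

\subsection*{A uniform lower bound for the spill}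
Let $k_1,k_2$ be nonzero with disjoint supports. A function $u_2$ admissible for $k_2$ must spill onto the support of $k_1$, and we want to save mass there. Since the infimum defining $|k_2|_A$ is approached along a sequence of admissible functions, the saving must not depend on $u_2$. The required uniformity comes from a Harnack-type inequality.

\begin{lemma}\label{lem:harnack}
For $\gamma\in\Gamma$ let $\rho(\gamma)=\prod_{(i,l):\gamma_{il}=1}\frac{\delta_{il}}{1-\delta_{il}}>0$. If $0\le u\in L_1$, then for a.e.\ $s$
\[
Au(s)\ge\rho(\gamma)\,Au(s+\gamma)\qquad\text{for all }\gamma\in\Gamma .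
\]
\end{lemma}

\begin{proof}
Passing from $\nu(g)$ to $\nu(g+\gamma)$ multiplies, for each $(i,l)$ with $\gamma_{il}=1$, the factor of $\nu(g)$ at $(i,l)$ by $\frac{\delta_{il}}{1-\delta_{il}}$ or by its reciprocal. The former is the smaller, as $\delta_{il}<\frac12$. Hence $\nu(g+\gamma)\ge\rho(\gamma)\nu(g)$, and
\[
Au(s)=\sum_{g}\nu(g+\gamma)u(s+g+\gamma)\ge\rho(\gamma)\sum_g\nu(g)u(s+\gamma+g)=\rho(\gamma)Au(s+\gamma).\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:strict}
If $k_1,k_2\in L_1$ are nonzero and $k_1k_2=0$ a.e., then $|k_1+k_2|_A<|k_1|_A+|k_2|_A$.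
\end{lemma}

\begin{proof}
Let $b(s)=\sup_{\gamma\in\Gamma}\rho(\gamma)|k_2(s+\gamma)|$. The set $\{b>0\}=\bigcup_{\gamma}(\{k_2\ne0\}+\gamma)$ has measure $1$ by saturation. If $u_2$ is admissible for $k_2$, Lemma~\ref{lem:harnack} gives $Au_2(s)\ge\rho(\gamma)Au_2(s+\gamma)\ge\rho(\gamma)|k_2(s+\gamma)|$ for all $\gamma$ and a.e.\ $s$, that is,
\begin{equation}\label{eq:spill}
Au_2\ge b>0\quad\text{a.e.}
\end{equation}

The spill $b$ is positive but need not dominate a multiple of $|k_1|$. For $t\in(0,1)$ let $B_t=\{b<t|k_1|\}$ be the set where it is too small. As $t\downarrow0$ these sets decrease to a subset of the null set $\{b=0\}$, so $\|k_11_{B_t}\|_1\to0$, and $|k_11_{B_t}|_A\to0$ by \eqref{eq:eq}. Since $|k_1|_A>0$, we can fix $t$ with $|k_11_{B_t}|_A<|k_1|_A$.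

Now let $u_1,u_2,u_3$ be any admissible functions for $k_1$, $k_2$, $k_11_{B_t}$, respectively. We save the fraction $t$ of $u_1$ and repair the damage on $B_t$ with $u_3$: the function
\[
u=(1-t)u_1+t\,u_3+u_2
\]
is admissible for $k_1+k_2$. Indeed, almost everywhere:
\begin{itemize}
\item on $\{k_1=0\}$, $Au\ge Au_2\ge|k_2|$;
\item on $\{k_1\ne0\}\setminus B_t$, where $k_2=0$ and $b\ge t|k_1|$, \eqref{eq:spill} gives $Au\ge(1-t)|k_1|+b\ge|k_1|$;
\item on $\{k_1\ne0\}\cap B_t$, where again $k_2=0$, $Au\ge(1-t)|k_1|+t|k_1|=|k_1|$.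
\end{itemize}
Since $t$ does not depend on the choice of $u_1,u_2,u_3$, we may take infima over them:
\[
|k_1+k_2|_A\le(1-t)|k_1|_A+t\,|k_11_{B_t}|_A+|k_2|_A<|k_1|_A+|k_2|_A.\qedhere
\]
\end{proof}

\begin{remark}
It matters that every $\delta_{il}$ is positive. If some $\delta_{il}$ were $0$, then $A$ would not mix the halves $E=\{s_{il}=0\}$ and $E^c$. For $k_1,k_2$ supported in $E,E^c$ and $u$ admissible for $k_1+k_2$, the functions $u1_E$ and $u1_{E^c}$ would be admissible for $k_1$ and $k_2$, so $|k_1+k_2|_A=|k_1|_A+|k_2|_A$.
\end{remark}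

\subsection*{Proof of Theorem \ref{thm:lattice}}
A copy of $\ell_1^2$ need not be spanned by disjointly supported functions. To force disjointness we average with the $L_1$ norm:
\[
\|k\|_X=\tfrac12\big(\|k\|_1+|k|_A\big).
\]

(1) By Lemma~\ref{lem:norm} this is a norm, monotone in $|k|$, with $\|k\|_1\le\|k\|_X\le(1+\varepsilon)\|k\|_1$. Hence $X$ is complete and is a function Banach lattice.

(2) Suppose $X$ contains $\ell_1^2$ isometrically. Then there are nonzero $k_1,k_2$ with $\|k_1\pm k_2\|_X=\|k_1\|_X+\|k_2\|_X$ for both signs. Since $\|\cdot\|_1$ and $|\cdot|_A$ are both subadditive, equality for their average forces equality for each: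
\[
\|k_1\pm k_2\|_1=\|k_1\|_1+\|k_2\|_1,\qquad|k_1+k_2|_A=|k_1|_A+|k_2|_A .
\]
The first pair of equalities gives $|k_1+k_2|=|k_1|+|k_2|=|k_1-k_2|$ a.e., so $k_1k_2\ge0$ and $k_1k_2\le0$, that is, $k_1k_2=0$ a.e. Now the last equality contradicts Lemma~\ref{lem:strict}. Since $L_1[0,1]$ contains $\ell_1^2$ isometrically (as the span of the indicators of two disjoint sets of positive measure), $X$ does not contain $L_1[0,1]$ isometrically.

(3) We have $\|Ak\|_1\le\|k\|_1$. Since $|Ak|\le A|k|$, the function $|k|$ is admissible for $Ak$, so $|Ak|_A\le\|k\|_1$. Therefore $\|Ak\|_X\le\|k\|_1\le\|k\|_X$, and Proposition~\ref{prop:transfer}(a) applies. \qed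

\section{The strictly convex norm}\label{sec:sc}

In this section $\eta\in(0,\frac12)$ is chosen so that $(1-\eta)^{-2}\le1+\varepsilon$. We look for a strictly convex norm between $\|Ah\|_1$ and $\|h\|_1$ on $L_1^0$.

\subsection*{Where there is room}
Let $\xi'$ be an independent copy of $\xi$. Then $Ah(s)$ is the expectation of $\frac12(h(s+\xi)+h(s+\xi'))$, so $|Ah(s)|$ is at most the expectation of $\frac12|h(s+\xi)+h(s+\xi')|$. In turn $\frac12|x+y|\le\frac12(|x|+|y|)$, with strict inequality exactly when $xy<0$. Pairs with $xy\ge0$ leave no choice, but for pairs with $xy<0$ we can insert a multiple of the Euclidean norm. So on $\mathbb R^2$ we put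
\[
q(x,y)=\begin{cases}\frac12(|x|+|y|)&\text{if }xy\ge0,\\[2pt]\frac12\sqrt{x^2+y^2}&\text{if }xy<0.\end{cases}
\]

\begin{lemma}\label{lem:q}
The function $q$ is a norm on $\mathbb R^2$, and with $|v|_2$ the Euclidean norm,
\[
\tfrac12|x+y|\le q(x,y)\le\tfrac12(|x|+|y|),\qquad q(v)\ge\tfrac12|v|_2 .
\]
If $v=(v_1,v_2)$ with $v_1v_2<0$ and $q(v+w)=q(v)+q(w)$, then $w=rv$ for some $r\ge0$.
\end{lemma}

\begin{proof}
We claim that
\begin{equation}\label{eq:q}
q(x,y)=\tfrac12\max\Big\{|x+y|,\ \sup\{|ax-by|:a,b\ge0,\ a^2+b^2=1\}\Big\}.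
\end{equation}
If $xy\ge0$, then $ax$ and $by$ do not have opposite signs, so $|ax-by|\le\max\{|x|,|y|\}\le|x|+|y|=|x+y|$. If $xy<0$, then $|ax-by|=a|x|+b|y|$, whose supremum is $\sqrt{x^2+y^2}$, and $|x+y|=\big||x|-|y|\big|<\sqrt{x^2+y^2}$. This proves \eqref{eq:q}; hence $q$ is a seminorm with $q(x,y)\ge\frac12|x+y|$. The other two inequalities follow from $\sqrt{x^2+y^2}\le|x|+|y|$, and the last one shows that $q$ is a norm.

Let $v_1v_2<0$ and $q(v+w)=q(v)+q(w)$. The functionals $\pm\frac12(x+y)$ and $\pm\frac12(ax-by)$ in \eqref{eq:q} form a compact set, so one of them, $\ell$, satisfies $\ell(v+w)=q(v+w)$. As $\ell\le q$, also $\ell(v)=q(v)=\frac12|v|_2$ and $\ell(w)=q(w)$. Since $|v_1+v_2|<|v|_2$, $\ell$ is not $\pm\frac12(x+y)$. Thus $\ell=\frac12\langle e,\cdot\rangle$ with $|e|_2=1$, and $\langle e,v\rangle=|v|_2$ gives $e=v/|v|_2$. Then $\frac12\langle e,w\rangle=q(w)\ge\frac12|w|_2$, so $w=|w|_2e$, a nonnegative multiple of $v$.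
\end{proof}

\subsection*{The norm}
For $h\in L_1$ put
\[
p(h)=\sum_{g,g'\in\Gamma}\nu(g)\nu(g')\int q\big(h(s+g),h(s+g')\big)\,dm(s).
\]
Translating $s$ by $g$ and collecting the terms with $g+g'=\gamma$, we get
\begin{equation}\label{eq:p}
p(h)=\sum_{\gamma\in\Gamma}\kappa(\gamma)\int q\big(h(s),h(s+\gamma)\big)\,dm(s),\qquad\kappa(\gamma)=\sum_{g\in\Gamma}\nu(g)\nu(g+\gamma).
\end{equation}
Here $\kappa(\gamma)>0$ for every $\gamma$, $\sum_\gamma\kappa(\gamma)=1$, and $\kappa(0)\ge\nu(0)^2\ge(1-\eta)^2\ge(1+\varepsilon)^{-1}$. The function $p$ is a seminorm. From $q(x,y)\le\frac12(|x|+|y|)$ we get $p(h)\le\|h\|_1$, and since $q(x,x)=|x|$, the term $\gamma=0$ of \eqref{eq:p} gives $p(h)\ge\kappa(0)\|h\|_1\ge(1+\varepsilon)^{-1}\|h\|_1$. So $p$ is a norm equivalent to $\|\cdot\|_1$. Finally, since $\sum_g\nu(g)=1$,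
\[
\|Ah\|_1\le\sum_{g,g'}\nu(g)\nu(g')\int\tfrac12|h(s+g)+h(s+g')|\,dm(s)\le p(h)\le\|h\|_1 .
\]
By Proposition~\ref{prop:transfer}(b), $(L_1^0,p)$ fails the w-FPP. On all of $L_1$ the norm $p$ is not strictly convex, since $p(h)=\|h\|_1$ for $h\ge0$. On $L_1^0$ every nonzero function takes both signs, and this is what the next proof uses.

\begin{proposition}\label{prop:sc}
The norm $p$ is strictly convex on $L_1^0$.
\end{proposition}

\begin{proof}
Let $h,h'\in L_1^0$ be nonzero with $p(h+h')=p(h)+p(h')$. We show that $h'$ is a multiple of $h$ on almost every orbit, and then that the factor is the same for almost all orbits.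

\emph{Reduction to orbits.} Since $q$ is subadditive and every $\kappa(\gamma)$ is positive, \eqref{eq:p} shows that for each $\gamma$ the triangle inequality for $q$ is an equality at a.e.\ pair $(s,s+\gamma)$. As $\Gamma$ is countable, for all $s$ in a conull Borel set $\Omega_1$ this holds for all $\gamma$ simultaneously. On the $\Gamma$-invariant conull set $\bigcap_\gamma(\Omega_1+\gamma)$ it then holds that, for $a,b$ in the same $\Gamma$-orbit,
\begin{equation}\label{eq:add}
q\big(h(a)+h'(a),\,h(b)+h'(b)\big)=q\big(h(a),h(b)\big)+q\big(h'(a),h'(b)\big).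
\end{equation}
Each of the sets $\{h>0\}$, $\{h<0\}$, $\{h'>0\}$, $\{h'<0\}$ has positive measure, because $h,h'$ are nonzero with mean zero. By saturation almost every orbit meets all four. Let $\Omega_0$ be the set of points of $\bigcap_\gamma(\Omega_1+\gamma)$ whose orbit meets all four sets; it is a $\Gamma$-invariant conull Borel set.

\emph{One orbit.} Fix an orbit $O\subset\Omega_0$. If $a,b\in O$ with $h(a)>0>h(b)$, then \eqref{eq:add} and Lemma~\ref{lem:q} give
\[
\big(h'(a),h'(b)\big)=r\,\big(h(a),h(b)\big)\quad\text{with }r\ge0 .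
\]
Every point of $O\cap\{h>0\}$ is linked in this way to every point of $O\cap\{h<0\}$, so $r=r_O$ is the same for all such pairs and $h'=r_Oh$ on $O\cap\{h\ne0\}$. Exchanging the roles of $h$ and $h'$, we find $r'_O\ge0$ with $h=r'_Oh'$ on $O\cap\{h'\ne0\}$.

Suppose $r_O=0$. Then $h'=0$ on $O\cap\{h\ne0\}$. Choose $a,b\in O$ with $h(a)>0$ and $h'(b)<0$. Then $h'(a)=0$ and $h(b)=0$, and \eqref{eq:add} reads
\[
\tfrac12\sqrt{h(a)^2+h'(b)^2}=\tfrac12\big(h(a)+|h'(b)|\big),
\]
which is false. So $r_O>0$. On $O\cap\{h\ne0\}$, which is not empty, we have $h'=r_Oh\ne0$ and $h=r'_Oh'$, whence $r'_O=1/r_O>0$. Then $h=r_O'h'\ne0$ on $O\cap\{h'\ne0\}$. Thus $h$ and $h'$ vanish at the same points of $O$, and $h'=r_Oh$ on $O$.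

\emph{All orbits.} On $\Omega_0$ let $r(s)$ be the number $r_O$ for the orbit $O$ of $s$, and let $r=0$ off $\Omega_0$. This function is $\Gamma$-invariant. It is also Borel: enumerate $\Gamma=\{\gamma_1,\gamma_2,\dots\}$; then on $\Omega_0$ we have $r(s)=h'(s+\gamma_n)/h(s+\gamma_n)$ for the first $n$ with $h(s+\gamma_n)\ne0$. By the zero--one law $r$ is a.e.\ equal to a constant, which is positive, and $h'=rh$ a.e.
\end{proof}

\subsection*{Proof of Theorem \ref{thm:sc}}
The first statement has just been proved. For the second, define on $L_1\cong L_1[0,1]$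
\[
|||h|||=\Big(p\big(h-\textstyle\int h\big)^2+\big|\int h\big|^2\Big)^{1/2}.
\]
Since $h\mapsto(h-\int h,\int h)$ is an isomorphism of $L_1$ onto $L_1^0\oplus\mathbb R$, this is a norm equivalent to $\|\cdot\|_1$. It coincides with $p$ on $L_1^0$, so it fails the w-FPP: a weakly compact subset of a closed subspace is weakly compact in the whole space.

For strict convexity, let $(x,t),(x',t')\in L_1^0\oplus\mathbb R$ be nonzero vectors whose norms add up to the norm of their sum. In the chain
\begin{align*}
\big|\big(p(x+x'),|t+t'|\big)\big|_2&\le\big|\big(p(x)+p(x'),|t|+|t'|\big)\big|_2\\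
&\le\big|\big(p(x),|t|\big)\big|_2+\big|\big(p(x'),|t'|\big)\big|_2
\end{align*}
all terms are then equal. Since the Euclidean norm is strictly increasing in each nonnegative coordinate, the first equality gives $p(x+x')=p(x)+p(x')$ and $|t+t'|=|t|+|t'|$. The second gives $(p(x'),|t'|)=r(p(x),|t|)$ with some $r>0$. If $x=0$, then $p(x')=0$ and $x'=0=rx$. Otherwise $x'\ne0$, and by Proposition~\ref{prop:sc} $x'$ is a positive multiple of $x$, necessarily $rx$. In the same way $t'=rt$. Hence $(x',t')=r(x,t)$. \qed

\begin{thebibliography}{9}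

\bibitem{Alspach}
D. Alspach, \emph{A fixed point free nonexpansive map}, Proc. AMS \textbf{82} (1981), 423--424.

\bibitem{Slides}
\emph{Variable Lebesgue Spaces $L^{p(t)}(\Omega)$ Versus $Lp(\Omega)$ Spaces When It Comes To Fixed Point Theory}, \url{https://www.icmat.es/congresos/2022/BSBL/slides/Japon.pdf}.

\end{thebibliography}

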